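# Every normal extension of $\mathbf{K4}$ is complete for discrete frames

## 1. A reflexive point that obeys Löb's axiom

Let $W_1=\omega\cup\{\infty\}$. A number $n$ sees exactly the smaller numbers, and $\infty$ sees everything, itself included. Write $wRv$ for "$w$ sees $v$". This relation is transitive. Now restrict the sets that a propositional variable may denote: let $\mathbb A_1$ consist of the finite subsets of $\omega$ and of the sets $X\ni\infty$ for which $\omega\setminus X$ is finite. This family is closed under Boolean operations. For $X\subseteq W_1$ put $\Diamond X=\{w:\exists v\,(wRv\wedge v\in X)\}$. If $X\in\mathbb A_1$ is nonempty, then $X\cap\omega\neq\emptyset$, and with $k=\min(X\cap\omega)$ we get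
$$\Diamond X=\{n\in\omega:n>k\}\cup\{\infty\}\in\mathbb A_1 ,$$
while $\Diamond\emptyset=\emptyset$. So the family is closed under $\Diamond$ too.

Consider the formula
$$\Diamond p\to\Diamond(p\wedge\neg\Diamond p).\tag{1}$$
On a Kripke frame it fails at every reflexive point $w$: interpret $p$ as $\{w\}$. Our frame has the reflexive point $\infty$, and yet (1) holds everywhere when $p$ denotes some $X\in\mathbb A_1$. Indeed, if $w\in\Diamond X$, then $k=\min(X\cap\omega)$ exists, $k\in X\setminus\Diamond X$, and $w$ sees $k$. The set $\{\infty\}$, which would refute (1), is not available. We recall the definitions behind this.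

**Definition.** A *general frame* is a triple $\mathfrak F=(W,R,\mathbb A)$, where $(W,R)$ is a Kripke frame and $\mathbb A\subseteq\mathcal P(W)$ is closed under the Boolean operations and under $X\mapsto\Diamond X$. The members of $\mathbb A$ are called *admissible*. Formulas are evaluated only under valuations that assign admissible sets to variables. A formula is valid on $\mathfrak F$ if it is true at all points under all such valuations. The frame is *discrete* if every singleton $\{w\}$, $w\in W$, is admissible.

Every Kripke frame, with $\mathbb A=\mathcal P(W)$, is discrete. The frame $\mathfrak F_1=(W_1,R,\mathbb A_1)$, call it Example 1, is not. Can we find a discrete frame with the same valid formulas? Two repairs suggest themselves.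

*Isolate the bad point*, that is, declare $\{\infty\}$ admissible. This destroys the validity of (1), as we just saw.

*Delete the bad point.* Restrict to $\omega$ with the finite and cofinite sets. The map $X\mapsto X\cap\omega$ is a bijection from $\mathbb A_1$ onto this family; it respects Boolean operations, and it respects $\Diamond$, because in both frames the part of $\Diamond X$ inside $\omega$ is $\{n:n>k\}$. Whether a formula is valid depends only on the algebra of admissible sets, so the discrete frame on $\omega$ has the same valid formulas as $\mathfrak F_1$. Deletion works here.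

## 2. A fan, and a frame that resists both repairs

Add a point $d$: let $W=\omega\cup\{\infty,d\}$, and let $\mathbb A$ consist of all $X\subseteq W$ such that either $X\cap\omega$ is finite and $\infty\notin X$, or $X\cap\omega$ is cofinite in $\omega$ and $\infty\in X$. Membership of $d$ is free. Again $\mathbb A$ is closed under Boolean operations.

**Example 2 (the fan).** Let the only arrow be $dR\infty$. Then $\Diamond X=\{d\}$ if $\infty\in X$, and $\Diamond X=\emptyset$ otherwise, so we have a general frame. It is transitive since there are no two-step paths. Deleting $\infty$ is wrong: without it no point sees anything, so $\neg\Diamond\top$ becomes valid, which fails at $d$ in the fan. Isolating $\infty$ is right. In fact the full Kripke frame $(W,R)$ validates the same formulas. Suppose $\varphi$ fails somewhere under an arbitrary valuation. If it fails at a point $w\ne d$, its truth there depends only on which variables hold at $w$, and membership of $w$ can be prescribed by the admissible sets $\emptyset$ and $W$. If it fails at $d$, its truth depends only on the values at $d$ and $\infty$, and the admissible sets $\emptyset,\{d\},W\setminus\{d\},W$ realize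 all four combinations. So $\varphi$ fails under an admissible valuation. The converse is trivial.

**Example 3.** Now combine the two. On the same $W$ and $\mathbb A$, let
$$nRk\iff k<n\quad(n,k\in\omega),\qquad \infty Rw\iff w\in\omega\cup\{\infty\},\qquad dRw\iff w=\infty .$$
If $X\subseteq\{d\}$, then $\Diamond X=\emptyset$, as nobody sees $d$. Any other $X\in\mathbb A$ has $X\cap\omega\ne\emptyset$, and with $k=\min(X\cap\omega)$,
$$\Diamond X=\{n\in\omega:n>k\}\cup\{\infty\}\cup\{d:\infty\in X\}\in\mathbb A.$$
So $\mathfrak G=(W,R,\mathbb A)$ is a general frame. Deleting $\infty$ cuts off $d$; isolating $\infty$ brings back the trouble with (1). In fact nothing at all works. Let us make that precise.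

**Definition.** A normal modal logic $\Lambda$ is *di-complete* if it is complete with respect to some class of discrete frames, that is, if $\Lambda$ is exactly the set of formulas valid on all discrete frames that validate $\Lambda$. Otherwise it is *di-incomplete*.

Let $L$ be the set of formulas valid on $\mathfrak G$, and let $\delta=\Diamond\top\wedge\Box\Diamond\top$. Only $0$ sees nothing, so $\Diamond\top$ defines $W\setminus\{0\}$. Then $\Box\Diamond\top$ defines $W\setminus\Diamond\{0\}=\{0,d\}$. Hence $\delta$ defines $\{d\}$, and $\neg\delta\notin L$. Two formulas belong to $L$: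
$$\delta\to\bigl(\Diamond p\to\Diamond(p\wedge\Diamond p)\bigr),\tag{2}$$
$$\delta\to\Box\bigl(\Diamond p\to\Diamond(p\wedge\neg\Diamond p)\bigr).\tag{3}$$
Both need checking only at $d$, with $p$ denoting some $X\in\mathbb A$. For (2): if $d\in\Diamond X$, then $\infty\in X$; since $\infty R\infty$, we get $\infty\in X\cap\Diamond X$, and $d$ sees $\infty$. For (3): the only successor of $d$ is $\infty$, and if $\infty\in\Diamond X$, then $k=\min(X\cap\omega)$ exists, $k\in X\setminus\Diamond X$, and $\infty Rk$.

Now let $\mathfrak F$ be any discrete frame validating $L$, and suppose $\delta$ holds at a point $x$ of it. Since $\Diamond\top$ holds at $x$, there is $y$ with $xRy$. Let $p$ denote the admissible set $\{y\}$. By (2), $x$ sees a point of $\{y\}\cap\Diamond\{y\}$, so $yRy$. By (3) at $x$, the point $y$ satisfies $\Diamond p\to\Diamond(p\wedge\neg\Diamond p)$. Since $y\in\Diamond\{y\}$, this gives $y\in\Diamond(\{y\}\setminus\Diamond\{y\})=\Diamond\emptyset=\emptyset$, a contradiction. So $\neg\delta$ is valid on every discrete frame that validates $L$, although $\neg\delta\notin L$: the logic $L$ is di-incomplete.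

The frame $\mathfrak G$ is not transitive: $dR\infty R0$, but $d$ does not see $0$. If we repair this by letting $d$ see all of $\omega$ as well, the example collapses. Then $\Diamond X\ni d$ iff $X\cap\omega\neq\emptyset$, so whenever $d\in\Diamond X$ there is already an isolated witness $k\in X$ with $dRk$, and $\infty$ can be deleted just as in Example 1. So we ask what happens under transitivity. This is Question 2 of "The Importance Of Being Discrete" (https://eprints.illc.uva.nl/id/document/671): with $\mathbf{K4}=\mathbf K\oplus(\Box p\to\Box\Box p)$,

> Is there a di-incomplete modal logic extending $\mathbf{K4}$?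

## 3. $\mathbf{K4}$, $\mathbf{wK4}$ and the logics $\mathbf{Tr}_m$

The answer is no, and the proof uses a little less than transitivity. Let
$$\mathbf{wK4}=\mathbf K\oplus(\Diamond\Diamond p\to p\vee\Diamond p).$$
Since $\Diamond\Diamond p\to\Diamond p$ implies $\Diamond\Diamond p\to p\vee\Diamond p$, we have $\mathbf{wK4}\subseteq\mathbf{K4}$, and every extension of $\mathbf{K4}$ extends $\mathbf{wK4}$. A Kripke frame on which $xRyRz$ always implies $x=z$ or $xRz$ validates $\mathbf{wK4}$. A frame of this kind that is not transitive: two irreflexive points that see each other.

A *modal algebra* is a Boolean algebra with an operator satisfying $\Diamond0=0$ and $\Diamond(a\vee b)=\Diamond a\vee\Diamond b$; in particular $\Diamond$ is monotone. It is a *$\mathbf{wK4}$-algebra* if $\Diamond\Diamond a\le a\vee\Diamond a$ for all $a$. It is *atomic* if every nonzero element has an atom below it, and *completely additive* if $\Diamond\bigvee S=\bigvee\{\Diamond s:s\in S\}$ whenever the join $\bigvee S$ exists. The algebra $\mathbb A$ of the fan is atomic but not completely additive: the join in $\mathbb A$ of the sets $\{n\}$, $n\in\omega$, is $\omega\cup\{\infty\}$, and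 $\Diamond(\omega\cup\{\infty\})=\{d\}$, while every $\Diamond\{n\}$ is empty.

**Theorem 1.** Every $\mathbf{wK4}$-algebra $A$ embeds into an atomic, completely additive modal algebra $D$ with $|D|\le|A|+\aleph_0$ that satisfies every universal first-order sentence true in $A$. In particular $D$ validates every formula valid in $A$.

**Theorem 2.** Every normal modal logic $\Lambda\supseteq\mathbf{wK4}$, in particular every normal $\Lambda\supseteq\mathbf{K4}$, is di-complete, with respect to countable discrete frames with countably many admissible sets. Hence there is no di-incomplete modal logic extending $\mathbf{K4}$.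

**Theorem 3.** Let $\Lambda\supseteq\mathbf{wK4}$ be normal and let $\Gamma$ be a $\Lambda$-consistent set of formulas, over any set of variables. Then $\Gamma$ is satisfied at a point of a discrete frame validating $\Lambda$.

For $m\ge0$ let $\mathbf{Tr}_m=\mathbf K\oplus(\Diamond^{m+1}p\to\bigvee_{i\le m}\Diamond^ip)$, so that $\mathbf{Tr}_1=\mathbf{wK4}$.

**Theorem 4.** All normal extensions of $\mathbf{Tr}_m$ are di-complete if and only if $m\le1$. There is even a di-incomplete logic containing $\Diamond\Diamond\Diamond p\to\Diamond\Diamond p$.

## 4. Ultrafilters, atoms and discrete algebras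

We move from frames to algebras. A formula is valid in a modal algebra if it takes the value $1$ under every assignment; equivalently, if the universal sentence $\forall\bar v\,(\varphi(\bar v)=1)$ is true there. Validity on a general frame is validity in its algebra of admissible sets.

**Jónsson–Tarski duality.** For a modal algebra $A$ let $X_A$ be its set of ultrafilters, let $\hat a=\{x\in X_A:a\in x\}$, and put $xRy$ iff $\Diamond b\in x$ for all $b\in y$. The sets $\hat a$ form a basis of clopen sets of a compact Hausdorff topology, $a\mapsto\hat a$ respects the Boolean operations, and $a\le b$ iff $\hat a\subseteq\hat b$. Two further facts are used constantly.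

Each set $R[x]=\{y:xRy\}$ is closed, because $R[x]=\bigcap\{\widehat{\neg b}:\Diamond b\notin x\}$.

We have $\Diamond a\in x$ iff $xRy$ for some $y\in\hat a$. Right to left is the definition of $R$. For the other direction, let $\Diamond a\in x$. The set $\{a\}\cup\{\neg b:\Diamond b\notin x\}$ has the finite intersection property: otherwise $a\le b_1\vee\dots\vee b_k$ with all $\Diamond b_i\notin x$, and then $\Diamond a\le\Diamond b_1\vee\dots\vee\Diamond b_k$ puts some $\Diamond b_i$ into $x$. Any ultrafilter $y$ containing the set satisfies $y\in\hat a$ and $xRy$.

**Weak transitivity on $X_A$.** Let $A$ be a $\mathbf{wK4}$-algebra. Then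
$$xRy\ \text{ and }\ yRz\quad\text{imply}\quad x=z\ \text{ or }\ xRz.\tag{4}$$
Otherwise there are $c\in z$ with $c\notin x$, and $b\in z$ with $\Diamond b\notin x$. From $b\wedge c\in z$ we get $\Diamond(b\wedge c)\in y$ and $\Diamond\Diamond(b\wedge c)\in x$, so $(b\wedge c)\vee\Diamond(b\wedge c)\in x$. Thus $c\in x$ or $\Diamond b\in x$, a contradiction. Put $R^+=R\cup\mathrm{id}$. By (4), $R^+$ is a preorder, and $xR^+z$ with $x\neq z$ means $xRz$.

In Examples 1–3 the ultrafilters of the algebra are the principal ones, given by the points other than $\infty$, and the ultrafilter of all admissible sets containing $\infty$, which we again call $\infty$. The relation on ultrafilters is the given one. For a point $v\neq\infty$ this holds because $\{v\}$ is admissible. For $v=\infty$, one checks which $w$ lie in $\Diamond X$ for every admissible $X\ni\infty$: only $\infty$ in Example 1 (a number $n$ is not in $\Diamond(\{k:k\ge n\}\cup\{\infty\})$), only $d$ in the fan, only $\infty$ and $d$ in Example 3.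

**Discrete algebras.** For an atom $x$ of $A$ let ${\uparrow}x$ be the principal ultrafilter it generates.

**Definition.** A modal algebra is *discrete* if

- (D1) below each nonzero element there is an atom;
- (D2) if $x$ is an atom and $x\le\Diamond a$, then there is an atom $y\le a$ with $x\le\Diamond y$.

Both conditions are first-order. The algebra of Example 1 is discrete: its atoms are the $\{n\}$, and $n\in\Diamond X$ means that $n$ sees some number $k\in X$. The algebra of the fan satisfies (D1) but not (D2): $\{d\}\le\Diamond W$, but $\{d\}\not\le\Diamond\{y\}$ for every $y\neq\infty$.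

Discrete means the same as atomic and completely additive. Suppose (D1) and (D2) hold and $s=\bigvee S$. Then $\Diamond s$ is an upper bound of $\{\Diamond t:t\in S\}$. If $u$ is another upper bound and $\Diamond s\not\le u$, take an atom $x\le\Diamond s\wedge\neg u$, and by (D2) an atom $y\le s$ with $x\le\Diamond y$. Some $t\in S$ has $y\le t$, for otherwise $t\le\neg y$ for all $t\in S$, whence $s\le\neg y$. So $x\le\Diamond y\le\Diamond t\le u$, a contradiction. Conversely, suppose the algebra is atomic and completely additive, and $x\le\Diamond a$ with $x$ an atom. Then $a$ is the join of the atoms below it, so $\Diamond a=\bigvee\{\Diamond y:y\le a\text{ an atom}\}$. If $x\not\le\Diamond y$ for all these $y$, then $\Diamond y\le\neg x$ for all of them, so $\Diamond a\le\neg x$, a contradiction.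

**Lemma 1.** Let $A$ be a nontrivial discrete algebra. Put $W=\mathrm{At}(A)$ (the set of atoms), $xRy$ iff $x\le\Diamond y$, and $\mathbb A=\{\mathrm{At}(a):a\in A\}$, where $\mathrm{At}(a)=\{x\in W:x\le a\}$. Then $(W,R,\mathbb A)$ is a discrete frame, and $a\mapsto\mathrm{At}(a)$ is an isomorphism from $A$ onto its algebra of admissible sets. So this frame validates exactly the formulas valid in $A$.

*Proof.* By (D1) and nontriviality, $W\ne\emptyset$. The map is a Boolean homomorphism because an atom lies below exactly one of $a,\neg a$, and below $a\vee b$ iff below $a$ or below $b$. It is injective: if $a\neq b$, then one of $a\wedge\neg b$, $b\wedge\neg a$ is nonzero, and an atom below it distinguishes $\mathrm{At}(a)$ from $\mathrm{At}(b)$. For $\Diamond$: if $x\le\Diamond a$, then (D2) gives an atom $y\le a$ with $xRy$, so $x\in\Diamond\mathrm{At}(a)$. Conversely, if $y\in\mathrm{At}(a)$ and $x\le\Diamond y$, then $x\le\Diamond a$ by monotonicity. So $\mathrm{At}(\Diamond a)=\Diamond\mathrm{At}(a)$, and $\mathbb A$ has the required closure properties. Finally $\{x\}=\mathrm{At}(x)\in\mathbb A$. $\square$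

The task is now purely algebraic: embed a given $\mathbf{wK4}$-algebra into a discrete one without losing valid formulas. An obstruction to (D2) is an atom $x\le\Diamond q$ such that the points of $\hat q$ seen by ${\uparrow}x$ are all non-isolated, like $\infty$ seen by $d$. Obstructions to (D1) are similar. We want to replace one such point by a genuine atom.

## 5. Maximal points of an element

Which of the points of $\hat q$ that $x$ sees should we replace? Here is the notion that decides.

**Definition.** For $q\in A$, a point $y\in X_A$ is *maximal in $q$* if $y\in\hat q$ and, for all $w\in\hat q$, $yRw$ implies $wR^+y$.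

In Example 1, the only point maximal in a nonempty $q$ is $\min(q\cap\omega)$: any other number in $q$, and also $\infty$, sees this minimum and is not seen by it. So $\infty$ is maximal in no $q$, and this fits the fact that it could be deleted. In the fan, $\infty$ sees nothing and is maximal in every $q$ that contains it.

**Lemma 2.** Let $A$ be a $\mathbf{wK4}$-algebra.

(i) If $q\ne0$, some $y$ is maximal in $q$.

(ii) If $\Diamond q\in x\in X_A$, some $y$ with $xRy$ is maximal in $q$.

*Proof.* Let $Z=\hat q$ in case (i) and $Z=R[x]\cap\hat q$ in case (ii). In both cases $Z$ is nonempty and closed.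

**Step 1: chains in $Z$ have upper bounds.** This prepares Zorn's lemma. Let $K\subseteq Z$ be a nonempty chain for $R^+$. For $v\in K$ the set $R^+[v]\cap Z=(R[v]\cup\{v\})\cap Z$ is closed and contains $v$. If $vR^+v'$, then $R^+[v']\subseteq R^+[v]$, so these sets are linearly ordered by inclusion. By compactness they have a common point, which is an upper bound of $K$ in $Z$.

**Step 2: a maximal element of $Z$ is maximal in $q$.** By Zorn's lemma for preorders there is $y\in Z$ such that $z\in Z$ and $yR^+z$ imply $zR^+y$. Let $yRw$ with $w\in\hat q$. In case (i), $w\in Z$, hence $wR^+y$. In case (ii), from $xRyRw$ and (4) we get $w=x$ or $xRw$. If $w=x$, then $wRy$ because $xRy$. If $xRw$, then $w\in Z$, and $wR^+y$. $\square$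

Case (ii) is where $\mathfrak G$ of Example 3 drops out. There $R[d]=\{\infty\}$ and $\infty$ is not maximal in any $q\ni\infty$, since it sees large numbers in $q$ that do not see it. The last step of the proof would need $d$ to see those numbers.

## 6. The naive limit atom and how it splits

Let $A$ be a $\mathbf{wK4}$-algebra, $x$ an atom, ${\uparrow}xRy$ and $y\in\hat q$. We want a larger algebra in which $x$ sees an atom $e\le q$. A natural way to produce such an $e$ is a limit of smaller and smaller neighborhoods of $y$, taken in an ultrapower.

Recall that if $I$ is a set and $U$ an ultrafilter on it, the ultrapower $A^*=A^I/U$ consists of classes $[(a_i)_i]_U$ of sequences, where two sequences are identified if they agree on a set in $U$. By Łoś's theorem a first-order statement holds of such classes iff the set of $i$ at which it holds of the entries is in $U$ ("for $U$-almost all $i$"). In particular $a\mapsto[(a)_i]_U$ embeds $A$ into $A^*$, and $A$ and $A^*$ satisfy the same first-order sentences.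

Let $I$ be the set of finite Boolean subalgebras $F$ of $A$. Finitely many of the sets $\{F\in I:F\supseteq G\}$, $G\in I$, always have a common element, since finitely many elements generate a finite Boolean algebra. So some ultrafilter $U$ contains all of them. Let $\pi_F$ be the atom of $F$ that belongs to $y$, and let $\varepsilon=[(\pi_F)_F]_U$. Much of what we want holds: $\varepsilon\ne0$; for $b\in y$ we have $\pi_F\le b$ as soon as $b\in F$, so $\varepsilon\le b$; and since $\pi_F\in y$, we have $x\le\Diamond\pi_F$ for every $F$, so $x\le\Diamond\varepsilon$. Let $B$ be the subalgebra of $A^*$ generated by $A$ and $\varepsilon$. No element of $A$ splits $\varepsilon$, as one of $a,\neg a$ is in $y$. But $B$ has other elements, such as $\Diamond\varepsilon$, and these may split it. There are two ways in which this happens.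

**The point $y$ may be wrong.** In Example 1 take $y=\infty$. With $k_F=\min(\pi_F\cap\omega)$ we have $\pi_F\setminus\Diamond\pi_F=\{k_F\}\neq\emptyset$ and $\infty\in\pi_F\cap\Diamond\pi_F$. So $\varepsilon\wedge\neg\Diamond\varepsilon$ and $\varepsilon\wedge\Diamond\varepsilon$ are both nonzero. Replacing $\pi_F$ by other elements $e_F\in y$ does not help: every admissible set containing $\infty$ is split in the same way. But $e_F\in y$ is exactly what gave $x\le\Diamond\varepsilon$. So $y$ has to be chosen well, and we will take it maximal in $q$.

**The neighborhoods may be wrong.** Maximality alone does not rescue $\pi_F$.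

**Example 4 (the comb).** Let $W=\{a_n,b_n,c_n:n\in\omega\}\cup\{\infty\}$, with arrows
$$a_nRb_n,\quad a_nRc_n,\quad b_nRc_n,\quad c_nRc_n,\quad \infty R\infty .$$
The admissible sets are the finite sets without $\infty$ and the cofinite sets with $\infty$. The relation is transitive. If $X$ is finite without $\infty$, then $\Diamond X$ lies in the finitely many columns that meet $X$, so it is finite without $\infty$. If $X$ is cofinite with $\infty$, it contains all but finitely many whole columns, each of which lies in $\Diamond X$ because its points see $c_n$; and $\infty\in\Diamond X$. So this is a general frame. Again the ultrafilters are the points. The point $\infty$ sees only itself, and it is seen by no column point, since a point of column $n$ is not in $\Diamond X$ if $X$ omits column $n$. So $y=\infty$ is maximal in $q=W$.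

Let $X_N=\{a_n,b_n,c_n:n>N\}\cup\{\infty\}$ and consider the neighborhood $\pi=X_N\cup\{a_0,b_0\}$ of $\infty$. Then $\Diamond\pi=X_N\cup\{a_0\}$, because $a_0$ sees $b_0$, but $b_0$ sees only $c_0\notin\pi$. So $\Diamond\pi$ splits $\pi$. Such sets occur cofinally: given $G\in I$, choose $N$ with $X_N\subseteq\pi_G$, and let $F$ be generated by $G$ and $Y=X_{N+1}\cup\{a_{N+1},b_{N+1}\}\subseteq X_N$; then $\pi_F=Y$ and $Y\setminus\Diamond Y=\{b_{N+1}\}$. So we may choose $U$ to contain $\{F:\pi_F\setminus\Diamond\pi_F\neq\emptyset\}$, and for this $U$ the element $\varepsilon$ is split by $\Diamond\varepsilon$.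

The example also shows how to trim. Since $\infty$ sees $\pi$, keep only the points of $\pi$ that see $\pi$: this gives $Q=\pi\cap\Diamond\pi=X_N\cup\{a_0\}$. That is still not enough: $\Diamond Q=X_N$, so $a_0\in Q\setminus\Diamond Q$. The reason is that $a_0$ has a successor outside $Q$. So keep only the points of $Q$ all of whose successors stay in $Q$. This gives $P=Q\setminus\Diamond(W\setminus Q)=X_N$, and $P\subseteq\Diamond P$: the split by $\Diamond P$ is gone.

In general the trimming has to take into account that $y$ may lie in a whole cluster of points seeing each other, and that points may have successors from which $q$ can no longer be reached. Both are handled in the next section.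

## 7. Splitting off an atom

**Lemma 3.** Let $A$ be a $\mathbf{wK4}$-algebra and let $y\in X_A$ be maximal in $q\in A$. There are a modal algebra $B\supseteq A$, generated by $A$ and one element $e$, such that

- (i) $B$ is isomorphic to a subalgebra of an ultrapower of $A$;
- (ii) every atom of $A$ is an atom of $B$;
- (iii) $e$ is an atom of $B$, and $e\le b$ for all $b\in y$ (in particular $e\le q$);
- (iv) if $x$ is an atom of $A$ with ${\uparrow}x\,R\,y$, then $x\le\Diamond e$.

*Proof.*

**Step 1: the cluster of $y$ inside a region that nothing re-enters.** The purpose is to find a region $\hat p$ in which the cluster of $y$ is closed under successors. Let $p=q\vee\Diamond q$. Then $\Diamond p=\Diamond q\vee\Diamond\Diamond q\le q\vee\Diamond q$, so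
$$\Diamond p\le p.\tag{5}$$
In terms of points: a point outside $\hat p$ sees only points outside $\hat p$. Let $C=\{c\in X_A:yR^+c\text{ and }cR^+y\}$ be the cluster of $y$.

(a) *$C\subseteq\hat p$.* We have $y\in\hat q\subseteq\hat p$. If $c\in C$ and $c\neq y$, then $cRy$, so $\Diamond q\in c$.

(b) *If $c\in C$, $cRv$ and $v\in\hat p$, then $v\in C$.* From $yR^+cRv$ we get $yR^+v$; we need $vR^+y$. Suppose first $v\in\hat q$. Then $v=y$, or $yRv$ and maximality gives $vR^+y$. Suppose now $\Diamond q\in v$. Pick $w\in\hat q$ with $vRw$; then $yR^+w$. If $w=y$, then $vRy$. Otherwise $yRw$, so $wR^+y$ by maximality, and $vR^+y$ since $R^+$ is a preorder.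

(c) *If $c\neq c'$ are in $C$, then $cRc'$.* We have $cR^+yR^+c'$, so $cR^+c'$, and $c\ne c'$.

**Step 2: the trimmed neighborhoods.** For each finite amount of information about $A$ we write down a neighborhood of $y$ whose points behave like points of $C$. Let $I$ be the set of finite Boolean subalgebras $F$ of $A$ with $p\in F$. For $F\in I$ let
$$J_F=\{\pi\in\mathrm{At}(F):\hat\pi\cap C\neq\emptyset\}.$$
Since $p\in F$, each atom of $F$ is below $p$ or below $\neg p$; by (a), each $\pi\in J_F$ is below $p$.

(d) *For $\pi,\pi'\in J_F$: either $\Diamond\pi'\in c$ for all $c\in C\cap\hat\pi$, or $\Diamond\pi'\in c$ for no $c\in C\cap\hat\pi$.* If $\pi\neq\pi'$, take $c'\in C\cap\hat\pi'$. Every $c\in C\cap\hat\pi$ is different from $c'$, so $cRc'$ by (c), and $\Diamond\pi'\in c$: the first case holds. Let $\pi=\pi'$. If $C\cap\hat\pi$ has at least two points, each of its points sees another one by (c), so again the first case holds. If it has only one point, there is nothing to show.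

Write $\pi\to\pi'$ in the first case and $\pi\not\to\pi'$ in the second. Define
$$Q_F=\bigvee_{\pi\in J_F}\Bigl(\pi\wedge\bigwedge_{\pi\to\pi'}\Diamond\pi'\wedge\bigwedge_{\pi\not\to\pi'}\neg\Diamond\pi'\Bigr),\qquad P_F=Q_F\wedge\neg\Diamond(p\wedge\neg Q_F),\qquad e_F=P_F\wedge\pi_F,$$
where $\pi'$ ranges over $J_F$ and $\pi_F$ is the atom of $F$ that belongs to $y$; as $y\in C$, $\pi_F\in J_F$. These are elements of $A$, and
$$e_F\le P_F\le Q_F\le\bigvee J_F\le p.\tag{6}$$
So $Q_F$ keeps the points that see the same blocks $\pi'$ as the points of $C$ in their own block do, and $P_F$ keeps those all of whose successors in $\hat p$ are in $\hat Q_F$.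

**Step 3: $P_F$ is a neighborhood of $C$ that is closed under successors in $\hat p$.**

(e) *$C\subseteq\hat P_F$; in particular $e_F\in y$.* Let $c\in C$. It lies in $\hat\pi$ for some atom $\pi$ of $F$, and $\pi\in J_F$. By (d), $c$ contains $\Diamond\pi'$ if $\pi\to\pi'$ and $\neg\Diamond\pi'$ if $\pi\not\to\pi'$. So $c\in\hat Q_F$; thus $C\subseteq\hat Q_F$. If $cRv$ with $v\in\hat p$, then $v\in C\subseteq\hat Q_F$ by (b). So $c$ sees no point of $\hat p\setminus\hat Q_F$, that is, $\Diamond(p\wedge\neg Q_F)\notin c$, and $c\in\hat P_F$. Since $y\in\hat P_F\cap\hat\pi_F$, we have $e_F\in y$.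

(f) *If $z\in\hat P_F$, $zRv$ and $v\in\hat p$, then $v\in\hat P_F$.* First, $v\in\hat Q_F$, since $\Diamond(p\wedge\neg Q_F)\notin z$. Suppose $\Diamond(p\wedge\neg Q_F)\in v$, say $vRw$ with $w\in\hat p\setminus\hat Q_F$. From $zRvRw$ and (4), $w=z$ or $zRw$. But $w\neq z$ because $z\in\hat Q_F$. So $zRw$, which contradicts $\Diamond(p\wedge\neg Q_F)\notin z$.

(g) *If $\pi,\pi'\in J_F$ and $z\in\hat Q_F\cap\hat\pi$, then $\Diamond\pi'\in z$ iff $\pi\to\pi'$.* The point $z$ contains one of the disjuncts of $Q_F$. As distinct atoms of $F$ are disjoint, it is the disjunct belonging to $\pi$, which says exactly this.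

**Step 4: outside $\hat p$ the new element is invisible.** This will deal with successors that have left the region.

(h) *For every modal term $\sigma(u,\bar v)$ and tuple $\bar a$ from $A$: $\neg p\wedge\sigma(e_F,\bar a)=\neg p\wedge\sigma(0,\bar a)$.* We show by induction on $\sigma$ that a point outside $\hat p$ contains $\sigma(e_F,\bar a)$ iff it contains $\sigma(0,\bar a)$. For $\sigma=u$ this holds since $e_F\le p$. For the variables $v_i$ and constants nothing is to be shown, and Boolean connectives are immediate. For $\sigma=\Diamond\rho$: a point outside $\hat p$ contains $\Diamond\rho(e_F,\bar a)$ iff it sees a point that contains $\rho(e_F,\bar a)$. By (5) the points it sees are all outside $\hat p$, so by the induction hypothesis this holds iff it sees a point that contains $\rho(0,\bar a)$.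

**Step 5: every term is eventually constant on the blocks of $P_F$.** This is what will make the limit an atom.

**Claim.** For every term $\tau(u,\bar v)$ and tuple $\bar a$ from $A$ there is $G\in I$ such that for all $F\in I$ with $F\supseteq G$ and all $\pi\in J_F$:
$$P_F\wedge\pi\le\tau(e_F,\bar a)\quad\text{or}\quad P_F\wedge\pi\le\neg\tau(e_F,\bar a).\tag{7}$$

We prove the Claim by induction on $\tau$. For $\tau=u$ any $G\in I$ works: $P_F\wedge\pi_F=e_F$, and for $\pi\neq\pi_F$ we have $P_F\wedge\pi\wedge e_F=0$. For $\tau=v_i$ let $G$ be generated by $p$ and $a_i$: if $a_i\in F$, each atom of $F$ is below $a_i$ or below $\neg a_i$. For constants any $G$ works. For $\neg\sigma$ take the $G$ of $\sigma$. For $\sigma\vee\sigma'$ take the Boolean subalgebra generated by the two given ones, which is finite; if both terms are decided on $P_F\wedge\pi$, so is their join, and likewise for meets.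

Let $\tau=\Diamond\sigma$. Let $G_\sigma$ work for $\sigma$ and $\bar a$, put
$$d=\Diamond\bigl(\neg p\wedge\sigma(0,\bar a)\bigr)\in A,$$
and let $G$ be the Boolean subalgebra generated by $G_\sigma$ and $d$. Note that $d$ does not depend on $F$; this is what (h) buys. Let $F\supseteq G$ and $\pi\in J_F$. It suffices to show: if $z,z'\in\hat P_F\cap\hat\pi$ and $\Diamond\sigma(e_F,\bar a)\in z$, then $\Diamond\sigma(e_F,\bar a)\in z'$. For then either no point of $\hat P_F\cap\hat\pi$ contains $\Diamond\sigma(e_F,\bar a)$, or all of them do, which is (7). So let such $z,z'$ be given, and choose $v$ with $zRv$ and $\sigma(e_F,\bar a)\in v$.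

*Case $v\in\hat p$.* By (f), $v\in\hat P_F$, so by (6) $v\in\hat\pi'$ for some $\pi'\in J_F$. As $v$ contains $P_F\wedge\pi'\wedge\sigma(e_F,\bar a)$, this element is nonzero, and since $F\supseteq G_\sigma$ we get $P_F\wedge\pi'\le\sigma(e_F,\bar a)$. Now $zRv\in\hat\pi'$ gives $\Diamond\pi'\in z$, so $\pi\to\pi'$ by (g), and by (g) again $\Diamond\pi'\in z'$. Pick $v'\in\hat\pi'$ with $z'Rv'$. As $\pi'\le p$, (f) gives $v'\in\hat P_F$. So $v'\in\hat P_F\cap\hat\pi'$ contains $\sigma(e_F,\bar a)$, and therefore $\Diamond\sigma(e_F,\bar a)\in z'$.

*Case $v\notin\hat p$.* By (h), $\neg p\wedge\sigma(0,\bar a)\in v$, so $d\in z$. As $d\in F$, $\pi$ is an atom of $F$ and $z\in\hat\pi$, we get $\pi\le d$, so $d\in z'$. By (h), $d=\Diamond(\neg p\wedge\sigma(e_F,\bar a))\le\Diamond\sigma(e_F,\bar a)$, and so $\Diamond\sigma(e_F,\bar a)\in z'$. This proves the Claim.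

**Step 6: passing to the limit.** As in Section 6, the sets $\{F\in I:F\supseteq G\}$, $G\in I$, have the finite intersection property; let $U$ be an ultrafilter on $I$ that contains all of them. Let $A^*=A^I/U$, identify $A$ with its diagonal image, let $e=[(e_F)_F]_U$, and let $B$ be the subalgebra of $A^*$ generated by $A\cup\{e\}$. Then (i) holds.

For (ii): being an atom is first-order, so by Łoś's theorem an atom of $A$ is an atom of $A^*$, and hence of the subalgebra $B$.

For (iii): by (e), $e_F\in y$, so $e_F\neq0$ for all $F$, and $e\neq0$. Every element of $B$ has the form $\tau(e,\bar a)=[(\tau(e_F,\bar a))_F]_U$ for a term $\tau$ and a tuple $\bar a$ from $A$. Take $G$ from the Claim and apply (7) with $\pi=\pi_F$: for all $F\supseteq G$, hence for $U$-almost all $F$, we have $e_F\le\tau(e_F,\bar a)$ or $e_F\le\neg\tau(e_F,\bar a)$. As $U$ is an ultrafilter, one of the two alternatives holds for $U$-almost all $F$, so $e\le\tau(e,\bar a)$ or $e\le\neg\tau(e,\bar a)$. Thus $e$ is nonzero and no element of $B$ splits it: $e$ is an atom of $B$. If $b\in y$, then for all $F\ni b$ we have $e_F\le\pi_F\le b$, and these $F$ form a set in $U$, so $e\le b$.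

For (iv): if ${\uparrow}x\,R\,y$, then $e_F\in y$ gives $\Diamond e_F\in{\uparrow}x$, that is, $x\le\Diamond e_F$, for every $F$. So $x\le\Diamond e$. $\square$

**The fan again.** Let us run the construction on Example 2 with $q=W$, $x=\{d\}$, $y=\infty$. Here $p=W$ and $C=\{\infty\}$, so $J_F=\{\pi_F\}$. Consider the $F$ that contain $\{d\}$; these are $U$-almost all. Then $d\notin\pi_F$. Since $\infty$ sees nothing, $\pi_F\not\to\pi_F$, and $Q_F=\pi_F\setminus\Diamond\pi_F=\pi_F\setminus\{d\}=\pi_F$. As $\infty\in Q_F$, we have $\Diamond(W\setminus Q_F)=\emptyset$, so $e_F=P_F=\pi_F$. In the limit, $e$ is an atom below every admissible set that contains $\infty$, with $\{d\}\le\Diamond e$ and $\Diamond\neg e=0$. So $d$ now sees an isolated point, as it did after the repair by hand.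

## 8. Discrete extensions of $\mathbf{wK4}$-algebras

*Proof of Theorem 1.* Two facts about universal sentences are used. They pass to ultrapowers (Łoś) and to subalgebras. They also pass to unions of chains of algebras: a tuple from the union lies in one member of the chain, and the quantifier-free part has the same truth value there as in the union. The axioms of modal algebras, the inequality $\Diamond\Diamond a\le a\vee\Diamond a$, and the validity of a given formula are all expressed by universal sentences.

**Step 1: one round.** The purpose is to treat all obstructions present in an algebra, one after the other. Let $E$ be a $\mathbf{wK4}$-algebra. A *task* is either an element $q\in E\setminus\{0\}$, or a pair $(x,q)$ with $x$ an atom of $E$, $q\in E$ and $x\le\Diamond q$. There are at most $|E|+\aleph_0$ tasks; list them as $(t_\xi)_{\xi<\kappa}$, with $\kappa$ an ordinal of cardinality at most $|E|+\aleph_0$. Build a chain of algebras $E_\xi$, $\xi\le\kappa$, with $E_0=E$, unions at limits, and $E_{\xi+1}$ obtained from $E_\xi$ by Lemma 3 as follows.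

- If $t_\xi=q$, choose $y\in X_{E_\xi}$ maximal in $q$, by Lemma 2(i).
- If $t_\xi=(x,q)$, then $x$ is still an atom of $E_\xi$ (see below) and $\Diamond q\in{\uparrow}x$; choose $y$ maximal in $q$ with ${\uparrow}x\,R\,y$, by Lemma 2(ii).

By induction on $\xi$ the following hold. All $E_\xi$ satisfy the universal sentences true in $E$: at successors by Lemma 3(i), at limits by the remark on unions. In particular all $E_\xi$ are $\mathbf{wK4}$-algebras, so Lemmas 2 and 3 apply. Atoms are never destroyed: an atom of $E_\eta$ is an atom of $E_\xi$ for all $\xi\ge\eta$, at successors by Lemma 3(ii), and at limits because an element that is an atom in every member of a chain from some stage on is an atom of the union. Finally $|E_\xi|\le|E|+\aleph_0$: a successor step adds one generator, so every new element is the value of one of countably many terms at $e$ and a finite tuple from $E_\xi$; and a limit step is a union of at most $|E|+\aleph_0$ algebras of that size.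

Put $E'=E_\kappa$. By Lemma 3(iii) and (iv):

- every nonzero $q\in E$ has an atom of $E'$ below it;
- for every atom $x$ of $E$ and every $q\in E$ with $x\le\Diamond q$ there is an atom $e\le q$ of $E'$ with $x\le\Diamond e$;
- atoms of $E$ are atoms of $E'$.

**Step 2: $\omega$ rounds.** New atoms and elements create new tasks, so we repeat. Let $A_0=A$, $A_{n+1}=A_n'$ and $D=\bigcup_nA_n$. The universal sentences true in $A$ are true in $D$, and $|D|\le|A|+\aleph_0$. Atoms of $A_n$ are atoms of all later $A_k$, so of $D$; and an atom of $D$ that lies in $A_n$ is an atom of $A_n$, since $A_n$ is a subalgebra.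

**Step 3: $D$ is discrete.** For (D1), let $0\ne q\in D$, say $q\in A_n$. Some atom of $A_{n+1}$ is below $q$, and it is an atom of $D$. For (D2), let $x$ be an atom of $D$ and $x\le\Diamond a$. Choose $n$ with $x,a\in A_n$. Then $x$ is an atom of $A_n$, so there is an atom $e\le a$ of $A_{n+1}$ with $x\le\Diamond e$, and $e$ is an atom of $D$. By Section 4, $D$ is atomic and completely additive. $\square$

## 9. Completeness and strong completeness

*Proof of Theorem 2.* Let $\Lambda\supseteq\mathbf{wK4}$ be normal. Formulas of $\Lambda$ are valid on all discrete frames that validate $\Lambda$, by definition. Let $\varphi\notin\Lambda$; we need a discrete frame validating $\Lambda$ and refuting $\varphi$. Let $A$ be the Lindenbaum–Tarski algebra of $\Lambda$ over countably many variables: its elements are the classes $[\psi]$ of formulas modulo provable equivalence in $\Lambda$. It is countable. It validates $\Lambda$, because for $\chi\in\Lambda$ the value of $\chi$ at elements $[\psi_1],\dots,[\psi_k]$ is the class of a substitution instance of $\chi$, hence $1$; in particular it is a $\mathbf{wK4}$-algebra. And it refutes $\varphi$, because under the assignment $v\mapsto[v]$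 the value of $\varphi$ is $[\varphi]\ne1$.

Take $D\supseteq A$ from Theorem 1. It is countable and discrete, and it validates $\Lambda$. It refutes $\varphi$, since its subalgebra $A$ does; in particular it is nontrivial. By Lemma 1 the discrete frame of $D$ validates $\Lambda$ and refutes $\varphi$. Its points are atoms of $D$ and its admissible sets correspond to elements of $D$, so both are countable in number. $\square$

For Theorem 3, recall that $\Gamma$ is $\Lambda$-consistent if $\neg\bigwedge\Gamma_0\in\Lambda$ for no finite $\Gamma_0\subseteq\Gamma$. A formula over another set of variables counts as a member of $\Lambda$ if it becomes one when its finitely many variables are renamed injectively to standard ones; as $\Lambda$ is closed under substitution, the choice of the renaming is irrelevant.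

*Proof of Theorem 3.* Let $A$ be the Lindenbaum–Tarski algebra of $\Lambda$ over the given variables. As above, it is a $\mathbf{wK4}$-algebra that validates $\Lambda$. Let $D\supseteq A$ be as in Theorem 1.

**Step 1: one atom for each finite part of $\Gamma$.** For finite $\Gamma_0\subseteq\Gamma$, consistency says $\bigwedge_{\gamma\in\Gamma_0}[\gamma]\ne0$, so by (D1) there is an atom of $D$ below it.

**Step 2: one atom for all of $\Gamma$.** Add a name for every element of $D$ and a new constant $c$, and consider all first-order sentences with these names that are true in $D$, together with "$c$ is an atom" and $c\le[\gamma]$ for $\gamma\in\Gamma$. By Step 1 every finite part is satisfiable in $D$ itself. By the compactness theorem there is an elementary extension $D'$ of $D$ with an atom $c\le[\gamma]$ for all $\gamma\in\Gamma$.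

**Step 3: reading off the frame.** $D'$ satisfies (D1) and (D2) and validates $\Lambda$, as these conditions are first-order, and it is nontrivial because it has an atom. By Lemma 1 its frame is discrete and validates $\Lambda$. Under the valuation $v\mapsto\mathrm{At}([v])$ each formula $\psi$ over the given variables gets the value $\mathrm{At}([\psi])$, since $\psi\mapsto[\psi]$ respects the connectives and $\mathrm{At}$ is an isomorphism. As $c\in\mathrm{At}([\gamma])$ for all $\gamma\in\Gamma$, the point $c$ satisfies $\Gamma$. $\square$

## 10. The bound $m\le1$ for the logics $\mathbf{Tr}_m$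

*Proof of Theorem 4.*

**Step 1: $m\le1$.** We have $\mathbf{Tr}_1=\mathbf{wK4}$. In $\mathbf{Tr}_0=\mathbf K\oplus(\Diamond p\to p)$ we obtain $\Diamond\Diamond p\to\Diamond p$ by substituting $\Diamond p$ for $p$, so $\mathbf{Tr}_0\supseteq\mathbf{wK4}$. Theorem 2 applies to all normal extensions of both.

**Step 2: the logic $L$ of Example 3 contains $\Diamond^3p\to\Diamond^2p$.** It suffices to show $R^3\subseteq R^2$ for the frame $\mathfrak G$. From $n\in\omega$: if $nRkRlRj$, then $kRj$ since $R$ is transitive on $\omega$, so $nRkRj$. From $\infty$: since $\infty R\infty Rw$ for every $w\in\omega\cup\{\infty\}$, two steps already reach all of $\omega\cup\{\infty\}$. From $d$: two steps reach $R[\infty]=\omega\cup\{\infty\}$. As nobody sees $d$, three steps reach no more in either case.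

**Step 3: $m\ge2$.** From $R^3\subseteq R^2$ we get $R^{k+1}\subseteq R^k$ for all $k\ge2$ by composing with $R^{k-2}$, hence $R^{m+1}\subseteq R^2$ for all $m\ge2$. So $\Diamond^{m+1}p\to\Diamond^2p$ is in $L$, and therefore so is $\Diamond^{m+1}p\to\bigvee_{i\le m}\Diamond^ip$. Thus $L\supseteq\mathbf{Tr}_m$ for every $m\ge2$. By Section 2, $L$ is di-incomplete: $\neg\delta\notin L$, but (2) and (3) force $\neg\delta$ to be valid on every discrete frame that validates $L$. So for each $m\ge2$ there is a di-incomplete normal extension of $\mathbf{Tr}_m$, and by Step 2 it contains $\Diamond\Diamond\Diamond p\to\Diamond\Diamond p$. $\square$
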